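\title{Vanishing of $\mathrm{Ext}(Z,C(K))$ does not pass to $\mathcal{L}_\infty$-spaces}

\begin{abstract}
We construct a separable Banach space $Z$ such that every short exact sequence $0\to C(K)\to X\to Z\to 0$ splits, for every compact Hausdorff space $K$, together with a separable $\mathcal{L}_\infty$-space $L$ and a sequence $0\to L\to X\to Z\to 0$ that does not split. For any prescribed $\lambda_0<\infty$, the space $Z$ can be chosen so that splitting also holds for all $\mathcal{L}_{\infty,\lambda}$-spaces with $\lambda\le\lambda_0$. The space $Z$ is a quotient $A/\ell_1$, where $A$ is obtained from $\ell_1$ by repeatedly gluing copies of $\ell_\infty^{2^k}$ along small multiples of $\ell_1^k$; the space $L$ behaves asymptotically like $\ell_1$, and every operator from $A$ to $L$ is compact.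
\end{abstract}

\section{Introduction}

All spaces are Banach spaces over a fixed field $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$, and operators are bounded and linear. We write $B_X$ for the closed unit ball of $X$, $\mathcal{L}(X,Y)$ and $\mathcal{K}(X,Y)$ for the spaces of all and of compact operators, and $\mathbb{N}=\{1,2,\dots\}$.

A sequence of operators $0\to B\xrightarrow{i}X\xrightarrow{\pi}Z\to0$ is \emph{exact} if $i$ is injective, $\pi$ is surjective and $\ker\pi=i(B)$; by the open mapping theorem $B$ is then isomorphic to a closed subspace of $X$ and $Z$ to the quotient. The sequence \emph{splits} if $i(B)$ is complemented in $X$. This holds as soon as $\pi$ has a right inverse $\sigma$, since $\mathrm{id}_X-\sigma\pi$ is then a projection onto $i(B)$. We write $\mathrm{Ext}(Z,B)=0$ if every such sequence splits: the only way to build a space from the subspace $B$ and the quotient $Z$ is the direct sum. When $Z=\ell_1/Y$ with $Y$ a closed subspace of $\ell_1$, the condition is an extension property: $\mathrm{Ext}(Z,B)=0$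 if and only if every operator $Y\to B$ extends to an operator $\ell_1\to B$ (Remark~\ref{rem:projective}). Every separable $Z$ is isometric to some $\ell_1/Y$: send the unit vector basis of $\ell_1$ to a dense sequence in $B_Z$.

If $B=\ell_\infty(I)$, then $\mathrm{Ext}(Z,B)=0$ for every $Z$, because the Hahn--Banach theorem, applied to each coordinate, extends $i^{-1}:i(B)\to B$ to $X$. The question below concerns targets that resemble $\ell_\infty$ only through their finite-dimensional subspaces. Let $d(E,F)=\inf\|w\|\|w^{-1}\|$, the infimum over isomorphisms $w:E\to F$, be the Banach--Mazur distance. A space $L$ is an \emph{$\mathcal{L}_{\infty,\lambda}$-space} if every finite-dimensional subspace of $L$ lies in a finite-dimensional subspace $F$ with $d(F,\ell_\infty^{\dim F})\le\lambda$, and it is an \emph{$\mathcal{L}_\infty$-space} (in the sense of Lindenstrauss and Pe\l czy\'nski) if this holds for some $\lambda\ge1$. Every space $C(K)$ of continuous scalar functions on a compact Hausdorff space $K$ is an $\mathcal{L}_\infty$-space.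 The following problem is posed in \cite[Question~3]{twisted}.

\begin{quote}
Let $Y$ be a closed subspace of $\ell_1$ and $Z=\ell_1/Y$. If $\mathrm{Ext}(Z,C(K))=0$ for every compact Hausdorff space $K$, does it follow that $\mathrm{Ext}(Z,L)=0$ for every $\mathcal{L}_\infty$-space $L$?
\end{quote}

What the two classes of targets share is the Hahn--Banach argument in finite dimensions. Say that $B$ has \emph{property $(E_\lambda)$} if, for every finite-dimensional space $W$ and every subspace $W_0\subset W$, each operator $u_0:W_0\to B$ extends to an operator $u:W\to B$ with $\|u\|\le\lambda\|u_0\|$. Every $C(K)$ has $(E_2)$ and every $\mathcal{L}_{\infty,\lambda}$-space has $(E_\lambda)$ (Lemma~\ref{lem:E}). From this point of view the two classes differ only by a constant, and since the condition $\mathrm{Ext}(Z,B)=0$ is invariant under isomorphism, one would guess that the constant does not matter and that the answer is yes. The weak point of the guess is that an extension from an infinite-dimensional space may consist of infinitely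 many finite-dimensional steps, each of which multiplies a norm by $\lambda$. If each step also shrinks norms by a fixed factor, small values of $\lambda$ are absorbed and large ones need not be. This is what happens, and the answer is no.

\begin{theorem}\label{thm:main}
Let $2\le\lambda_0<\infty$. There are a separable Banach space $A$ containing $A_0=\ell_1$ as a closed subspace and a separable infinite-dimensional $\mathcal{L}_\infty$-space $L$ such that the separable space $Z=A/A_0$, which is isometric to some $\ell_1/Y$, has the following properties.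
\begin{itemize}
\item[(a)] $\mathrm{Ext}(Z,B)=0$ for every $B$ with property $(E_{\lambda_0})$. In particular this holds for every $C(K)$, and for every $\mathcal{L}_{\infty,\lambda}$-space with $\lambda\le\lambda_0$.
\item[(b)] Every operator $A\to L$ is compact. An operator $T_0:\ell_1\to L$ extends to $A$ if and only if it is compact. Consequently $\mathrm{Ext}(Z,L)\ne0$; the pushout construction embeds $\mathcal{L}(\ell_1,L)/\mathcal{K}(\ell_1,L)\neq0$ in the vector space $\mathrm{Ext}(Z,L)$.
\end{itemize}
\end{theorem}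

The case $\lambda_0=2$ answers the question. Arbitrary $\lambda_0$ shows more: vanishing for all $\mathcal{L}_{\infty,\lambda}$-spaces with $\lambda\le\lambda_0$, however large $\lambda_0$ is, does not imply vanishing for all $\mathcal{L}_\infty$-spaces.

Section~\ref{sec:tools} recalls pushouts and proves $(E_\lambda)$. Section~\ref{sec:pair} isolates a finite-dimensional extension problem that is cheap for targets with $(E_{\lambda_0})$ and expensive for $\ell_1$. Section~\ref{sec:A} builds $A$ by posing this problem everywhere in its unit ball, and proves (a). Section~\ref{sec:centers} extracts the property of $\ell_1$ that matters and shows that an approximate version of it makes all operators on $A$ compact. Section~\ref{sec:L} constructs an $\mathcal{L}_\infty$-space with that property, and Section~\ref{sec:end} completes the proof of (b).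

\section{Pushouts and finite-dimensional extension}\label{sec:tools}

The pushout serves twice: it adds to a space a solution of a given extension problem, and it turns an operator that does not extend into a sequence that does not split. Let $W_0$ be a closed subspace of $W$ and $T:W_0\to B$ an operator. In $B\oplus_1W$, normed by $\|b\|+\|w\|$, the subspace $\Delta_T=\{(Tw,-w):w\in W_0\}$ is closed, because $W_0$ is closed and $T$ is continuous. Put
\[
X_T=(B\oplus_1W)/\Delta_T,\qquad i_Tb=[(b,0)],\qquad \iota_Tw=[(0,w)],\qquad \pi_T[(b,w)]=w+W_0 .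
\]

Two exact sequences with the same ends $B$ and $Z$ are \emph{equivalent} if there is an operator $\phi:X\to X'$ with $\phi i=i'$ and $\pi'\phi=\pi$ (such a $\phi$ is automatically an isomorphism). The set $\mathrm{Ext}(Z,B)$ of equivalence classes has a standard vector space structure, whose zero is the class of the sequences that split. The sum of $[X]$ and $[X']$ is the class of $\{(x,x'):\pi x=\pi'x'\}/\{(ib,-i'b):b\in B\}$ with the maps $b\mapsto[(ib,0)]$ and $[(x,x')]\mapsto\pi x$; for $c\neq0$, $c[X]$ is the class of $X$ with the maps $c^{-1}i$ and $\pi$.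

\begin{lemma}\label{lem:pushout}
\begin{itemize}
\item[(i)] $\|b\|/\max(1,\|T\|)\le\|i_Tb\|\le\|b\|$, $\|\iota_T\|\le1$, and $\iota_Tw=i_TTw$ for $w\in W_0$. The sequence $0\to B\xrightarrow{i_T}X_T\xrightarrow{\pi_T}W/W_0\to0$ is exact.
\item[(ii)] If $\sigma:B\to E$ and $\psi:W\to E$ are operators with $\psi|_{W_0}=\sigma T$, then $\sigma'[(b,w)]=\sigma b+\psi w$ defines an operator $\sigma':X_T\to E$ with $\sigma'i_T=\sigma$, $\sigma'\iota_T=\psi$ and $\|\sigma'\|\le\max(\|\sigma\|,\|\psi\|)$.
\item[(iii)] The sequence in {\rm(i)} splits if and only if $T$ extends to an operator $W\to B$.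
\item[(iv)] The map $T\mapsto[X_T]$ from $\mathcal{L}(W_0,B)$ to $\mathrm{Ext}(W/W_0,B)$ is linear.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $\|i_Tb\|=\inf_{w\in W_0}(\|b+Tw\|+\|w\|)$ and $\|b\|\le\|b+Tw\|+\|T\|\|w\|$, which gives the lower bound; the upper bounds hold because a quotient map has norm at most $1$. For $w\in W_0$, $(Tw,0)-(0,w)\in\Delta_T$, so $\iota_Tw=i_TTw$. The map $\pi_T$ is well defined, bounded and onto; it kills $[(b,w)]$ exactly when $w\in W_0$, and then $[(b,w)]=i_T(b+Tw)$.

(ii) The operator $(b,w)\mapsto\sigma b+\psi w$ on $B\oplus_1W$ has norm $\max(\|\sigma\|,\|\psi\|)$ and vanishes on $\Delta_T$.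

(iii) If $\psi$ extends $T$, apply (ii) with $\sigma=\mathrm{id}_B$; then $i_T\sigma'$ is a projection onto $i_T(B)$. If $P$ is a projection onto $i_T(B)$, then $i_T^{-1}P\iota_T$ extends $T$ by (i).

(iv) The map $[(b,w)]\mapsto\big[\big([(b,w)],[(0,w)]\big)\big]$ from $X_{T+T'}$ to the sum of $X_T$ and $X_{T'}$ is well defined, since $((T+T')w,-w)$ goes to the class of $(i_TT'w,-i_{T'}T'w)$, which is $0$; it is an equivalence. For $c\ne0$ the map $[(b,w)]\mapsto[(b/c,w)]$ from $X_{cT}$ to $X_T$ is well defined and carries $i_{cT}$ to $c^{-1}i_T$ and $\pi_{cT}$ to $\pi_T$. The case $c=0$ follows from (iii).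
\end{proof}

\begin{remark}\label{rem:projective}
Let $Z=\ell_1/Y$ with quotient map $Q$. If $\mathrm{Ext}(Z,B)=0$, every operator $Y\to B$ extends to $\ell_1$ by (iii). Conversely, assume the extension property and let an exact sequence be given. By the open mapping theorem the images under $Q$ of the unit vectors lift to a bounded sequence in $X$, which defines $\tilde Q:\ell_1\to X$ with $\pi\tilde Q=Q$. Then $\tilde Q(Y)\subset i(B)$; if $u:\ell_1\to B$ extends $i^{-1}\tilde Q|_Y$, then $\tilde Q-iu$ vanishes on $Y$ and induces a right inverse of $\pi$.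
\end{remark}

\begin{lemma}\label{lem:E}
\begin{itemize}
\item[(i)] Let $B$ be an $\mathcal{L}_{\infty,\lambda}$-space and $W_0$ a subspace of a Banach space $W$. Every finite-rank operator $u_0:W_0\to B$ extends to $u:W\to B$ with $\|u\|\le\lambda\|u_0\|$. In particular $B$ has $(E_\lambda)$.
\item[(ii)] Every $C(K)$ has $(E_2)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $u_0(W_0)\subset F$ with $d(F,\ell_\infty^n)\le\lambda$. In finite dimensions the infimum defining $d$ is attained, by compactness, so there is $w:F\to\ell_\infty^n$ with $\|w\|\|w^{-1}\|\le\lambda$. Extend each of the $n$ coordinate functionals of $wu_0$ to $W$ with the same norm and compose with $w^{-1}$.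

(ii) Let $W$ be finite-dimensional, $0\ne u_0:W_0\to C(K)$ and $\epsilon>0$. For $t\in K$ let $\phi_t\in W_0^*$ be the functional $w\mapsto(u_0w)(t)$. Then $\|\phi_t\|\le\|u_0\|$, and $t\mapsto\phi_t$ is norm continuous because $\dim W_0<\infty$. By compactness there are points $t_1,\dots,t_n$ such that the open sets $O_i=\{t:\|\phi_t-\phi_{t_i}\|<\epsilon\}$ cover $K$. Let $(\varphi_i)$ be a subordinate partition of unity, let $\psi_i\in W^*$ extend $\phi_{t_i}$ with the same norm, and put $u_1w=\sum_i\psi_i(w)\varphi_i$. Each value $(u_1w)(t)$ is a convex combination of the numbers $\psi_i(w)$, so $\|u_1\|\le\|u_0\|$. For $w\in W_0$, $(u_1w-u_0w)(t)=\sum_i\varphi_i(t)(\phi_{t_i}-\phi_t)(w)$, so $\|u_1|_{W_0}-u_0\|\le\epsilon$. If $P$ is a projection of $W$ onto $W_0$, then $u=u_1-(u_1|_{W_0}-u_0)P$ extends $u_0$ and $\|u\|\le\|u_0\|+\epsilon\|P\|\le2\|u_0\|$ for small $\epsilon$.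
\end{proof}

The assumption $\lambda_0\ge2$ in Theorem~\ref{thm:main} places the spaces $C(K)$ under part (a).

\section{An extension problem that is expensive for $\ell_1$}\label{sec:pair}

Let $k$ be odd, $\Omega=\{\pm1\}^k$, $N=2^k$, and let $G=\ell_\infty(\Omega)$, with unit vectors $\chi_\omega$ $(\omega\in\Omega)$. Let $r_i(\omega)=\omega_i$ and $S=\mathrm{span}(r_1,\dots,r_k)\subset G$. For real $c_i$, choosing $\omega_i$ to be the sign of $c_i$ gives $\|\sum c_ir_i\|=\sum|c_i|$, so in the real case $S$ is isometric to $\ell_1^k$. Treating real and imaginary parts separately, we get for both fields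
\begin{equation}\label{eq:l1}
\sum_i|c_i|\le2\,\Big\|\sum_ic_ir_i\Big\| .
\end{equation}
In particular the $r_i$ are linearly independent, and for $y_1,\dots,y_k$ in the unit ball of any space $B$ the map $r_i\mapsto y_i$ has norm at most $2$ on $S$. If $B$ has $(E_\lambda)$, it extends to $G$ with norm at most $2\lambda$, a bound independent of $k$. For $B=\ell_1$ the cost grows with $k$. The test vectors are the majority functions
\[
g_\xi(\omega)=\mathrm{sgn}\Big(\sum_i\xi_i\omega_i\Big)\qquad(\xi\in\Omega),
\]
which take the values $\pm1$ because $k$ is odd.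

\begin{example}
Let $k=3$ and $\mathbb{K}=\mathbb{R}$. Checking the cases of zero and one minus sign, and using oddness, $\mathrm{sgn}(\varepsilon_1+\varepsilon_2+\varepsilon_3)=\frac12(\varepsilon_1+\varepsilon_2+\varepsilon_3-\varepsilon_1\varepsilon_2\varepsilon_3)$ for signs $\varepsilon_i$. Let $y_1,y_2,y_3$ be the unit vectors of $\ell_1^3$ and let $\Phi:G\to\ell_1^3$ be any extension of the isometry $r_i\mapsto y_i$. With $v=\Phi(r_1r_2r_3)$,
\[
\Phi g_\xi=\tfrac12\big(\xi_1y_1+\xi_2y_2+\xi_3y_3-\xi_1\xi_2\xi_3v\big).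
\]
The first coordinate has modulus $\frac12|1-\xi_2\xi_3v_1|$. The sign $\xi_2\xi_3$ is $+1$ for half of the $\xi$, so the average modulus is $\frac14(|1-v_1|+|1+v_1|)\ge\frac12$: a choice of $v$ that cancels the coordinate for some $\xi$ reinforces it for the others. The same holds for the other two coordinates, and in $\ell_1$ the three contributions add. So the average of $\|\Phi g_\xi\|$ is at least $\frac32$, and $\|\Phi\|\ge\frac32$.
\end{example}

For general $k$ let $\gamma_k=\mathbb{E}|\varepsilon_1+\dots+\varepsilon_k|$ for independent uniform signs, let $c_k=\gamma_k/k$, and let $\mathbb{E}_\xi$ denote the average over $\xi\in\Omega$.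

\begin{lemma}\label{lem:majority}
$\sqrt{k/3}\le\gamma_k\le k$, and $\mathbb{E}_\xi\,\xi_lg_\xi=c_kr_l$ for $1\le l\le k$.
\end{lemma}

\begin{proof}
Let $\Sigma=\sum\varepsilon_i$. Then $|\Sigma|\le k$, $\mathbb{E}\Sigma^2=k$ and $\mathbb{E}\Sigma^4=k+3k(k-1)\le3k^2$. H\"older's inequality for $\Sigma^2=|\Sigma|^{2/3}|\Sigma|^{4/3}$ gives $k\le\gamma_k^{2/3}(3k^2)^{1/3}$, that is, $\gamma_k\ge\sqrt{k/3}$. For fixed $\omega$ the numbers $\varepsilon_i=\xi_i\omega_i$ are independent uniform signs, so $\mathbb{E}_\xi\,\xi_lg_\xi(\omega)=\omega_l\,\mathbb{E}\,\varepsilon_l\,\mathrm{sgn}\Sigma$. By symmetry $\mathbb{E}\,\varepsilon_l\,\mathrm{sgn}\Sigma$ does not depend on $l$, and the sum over $l$ is $\mathbb{E}|\Sigma|=\gamma_k$.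
\end{proof}

Now let $y_1,\dots,y_k\in\ell_1$ have norm one and disjoint supports, let $\Pi_l$ be the restriction to the support of $y_l$, and let $\Phi:G\to\ell_1$ satisfy $\Phi r_l=y_l$. Then
\begin{equation}\label{eq:model}
\|\Phi\|\ge\mathbb{E}_\xi\|\Phi g_\xi\|\ge\sum_{l=1}^k\mathbb{E}_\xi\|\xi_l\Pi_l\Phi g_\xi\|\ge\sum_{l=1}^k\|\Pi_l\Phi(c_kr_l)\|=kc_k=\gamma_k .
\end{equation}
So the same problem costs at most $2\lambda_0$ for targets with $(E_{\lambda_0})$ and at least $\gamma_k\to\infty$ for $\ell_1$. Scaling the data by a factor $\alpha$ puts the number $1$ between the two costs. For the rest of the paper fix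
\begin{equation}\label{eq:parameters}
\alpha=\frac1{4\lambda_0},\qquad k\text{ odd with }\gamma_k\ge8\lambda_0,\qquad \theta=\frac1{16Nk^2},\qquad\kappa=\frac\theta2 ,
\end{equation}
so that $2\alpha\lambda_0=\frac12$ and $\alpha\gamma_k\ge2$. The numbers $\theta$ and $\kappa$ enter in Sections~\ref{sec:centers} and~\ref{sec:L}.

\section{The space $A$ and the proof of (a)}\label{sec:A}

We want a space $A$ in which the scaled problem $r_i\mapsto\alpha a_i$ has a solution of norm at most $1$ for a dense set of $k$-tuples $(a_i)$ in $B_A$. One pushout solves one problem and creates new vectors, hence new problems, so the construction is an induction with bookkeeping.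

Put $A_0=\ell_1$. We construct separable spaces $A_0\subset A_1\subset\cdots$ and countable dense sets $D_n\subset B_{A_n}$ with $D_0\subset D_1\subset\cdots$; as soon as $D_l$ is chosen, we arrange $D_l^k$ in a sequence. Write $n\in\mathbb{N}$ as $n=2^l(2m-1)$ with $l\ge0$, $m\ge1$; then $l<n$, so at stage $n$ the $m$-th tuple $(a_1,\dots,a_k)$ of $D_l^k$ is available and lies in $B_{A_{n-1}}$. Let $j_n:S\to A_{n-1}$, $j_nr_i=\alpha a_i$. By \eqref{eq:l1}, $\|j_n\|\le2\alpha<1$. Let $A_n=X_{j_n}$ be the pushout for $S\subset G$. By Lemma~\ref{lem:pushout}(i), $A_{n-1}$ embeds isometrically in $A_n$, and we regard it as a subspace; the map $\iota_n=\iota_{j_n}:G\to A_n$ has $\|\iota_n\|\le1$ and $\iota_n|_S=j_n$, and $A_n=A_{n-1}+\iota_n(G)$. Choose $D_n\supset D_{n-1}$.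

Let $A$ be the completion of $\bigcup A_n$, let $D=\bigcup D_n$, a countable dense subset of $B_A$, and let $q:A\to Z=A/A_0$ be the quotient map. A tuple in $D^k$ lies in some $D_l^k$ and is used at some stage, so:
\begin{equation}\label{eq:P}
\begin{array}{l}
\text{for all }(a_1,\dots,a_k)\in D^k\text{ there is an operator }\iota:G\to A\\
\text{with }\|\iota\|\le1\text{ and }\iota r_i=\alpha a_i\text{ for all }i.
\end{array}
\end{equation}

To see why a target $B$ with $(E_{\lambda_0})$ does not notice the gluing, let $\sigma:A_{n-1}\to B$ have norm at most $M$. Then $\sigma j_n$ has norm at most $2\alpha M$ and extends to $G$ with norm at most $2\alpha\lambda_0M=M/2$, so $\sigma$ extends to $A_n$ with norm at most $M$ by Lemma~\ref{lem:pushout}(ii). Thus every operator $A_0\to B$ extends to $A$. This splits only the sequences that are pushouts for $A_0\subset A$. For an arbitrary sequence we construct a lifting of $q$ stage by stage, and the spare half of $M$ pays for lifting the $N$ new basis vectors.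

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $B$ have $(E_{\lambda_0})$ and let $0\to B\xrightarrow{i}X\xrightarrow{\pi}Z\to0$ be exact. Property $(E_{\lambda_0})$ refers to the norm of $B$; in the norm that $i(B)$ inherits from $X$ the constant could grow by the factor $\|i\|\|i^{-1}\|$, which $\alpha$ does not compensate. We therefore renorm $X$. Choose $C>0$ with $\|b\|\le C\|ib\|$ for $b\in B$ and put $|x|=\inf_{b\in B}(\|b\|+C\|x-ib\|)$. This seminorm satisfies $|x|\le C\|x\|$ and, since $\|x\|\le\|i\|\|b\|+\|x-ib\|$, also $\|x\|\le\max(\|i\|,1/C)|x|$. Moreover $|ib_0|=\|b_0\|$, because $\|b\|+C\|i(b_0-b)\|\ge\|b\|+\|b_0-b\|\ge\|b_0\|$ with equality for $b=b_0$. So we may assume that $B=\ker\pi\subset X$ isometrically. By the open mapping theorem there is $\mu\ge1$ such that each $z\in Z$ equals $\pi x$ for some $x$ with $\|x\|\le\mu\|z\|$. Put $M=2N\mu(1+\lambda_0)$.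

We construct operators $\sigma_n:A_n\to X$ with $\sigma_0=0$, $\sigma_n|_{A_{n-1}}=\sigma_{n-1}$, $\|\sigma_n\|\le M$ and $\pi\sigma_n=q|_{A_n}$. Let $\sigma_{n-1}$ be given. Choose $x_\omega\in X$ with $\pi x_\omega=q\iota_n\chi_\omega$ and $\|x_\omega\|\le\mu$, and put $\psi_0g=\sum_\omega g(\omega)x_\omega$. Then $\|\psi_0\|\le N\mu$ and $\pi\psi_0=q\iota_n$. The lifting $\psi_0$ need not agree with $\sigma_{n-1}j_n$ on $S$, but the discrepancy $u_0=\psi_0|_S-\sigma_{n-1}j_n$ satisfies $\pi u_0=q\iota_n|_S-qj_n=0$. So $u_0$ maps $S$ into $B$, and $\|u_0\|\le N\mu+2\alpha M$. Extend $u_0$ to $u:G\to B$ with $\|u\|\le\lambda_0\|u_0\|$ and put $\psi=\psi_0-u$. Then $\psi|_S=\sigma_{n-1}j_n$, $\pi\psi=q\iota_n$, and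
\[
\|\psi\|\le N\mu(1+\lambda_0)+2\alpha\lambda_0M=\tfrac M2+\tfrac M2=M .
\]
Lemma~\ref{lem:pushout}(ii) gives $\sigma_n$ with $\|\sigma_n\|\le M$ and $\sigma_n(a+\iota_ng)=\sigma_{n-1}a+\psi g$ for $a\in A_{n-1}$, $g\in G$; applying $\pi$ gives $qa+q\iota_ng$, as required.

The $\sigma_n$ define an operator of norm at most $M$ on $\bigcup A_n$, which extends to $\sigma:A\to X$ with $\pi\sigma=q$ and $\sigma|_{A_0}=0$. It induces $\bar\sigma:Z\to X$ with $\pi\bar\sigma=\mathrm{id}_Z$, so the sequence splits. The special cases follow from Lemma~\ref{lem:E}, as $(E_\lambda)$ implies $(E_{\lambda_0})$ for $\lambda\le\lambda_0$.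
\end{proof}

The proof uses $(E_{\lambda_0})$ only for the pair $S\subset G$. With $(E_\lambda)$ in its place the induction needs $N\mu(1+\lambda)+2\alpha\lambda M\le M$, which has no solution once $2\alpha\lambda\ge1$.

\section{Centers of bounded sequences, and compactness}\label{sec:centers}

Suppose that $T:A\to\ell_1$ is nonzero and that $a_1,\dots,a_k\in D$ have disjointly supported images of norm $\|T\|$. With $\iota$ from \eqref{eq:P}, the estimate \eqref{eq:model} for $T\iota$ gives $\|T\|\ge\|T\iota\|\ge\alpha\gamma_k\|T\|\ge2\|T\|$, which is absurd. An operator has no reason to attain its norm on disjoint vectors, but a non-compact one has, modulo finite sets, a largest scale at which it spreads out, and the same contradiction appears at that scale. To run this argument in an $\mathcal{L}_\infty$-space we need a substitute for disjoint supports that makes sense without coordinates. It comes from the way in which norms behave under limits in $\ell_1$.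

Fix a free ultrafilter $\mathcal{U}$ on $\mathbb{N}$; from now on $\lim_n$ means the limit along $\mathcal{U}$, while $\lim_{m\to\infty}$ is an ordinary limit. We use only the following. Every bounded sequence in a finite-dimensional space has a limit $\lim_n$; this limit commutes with continuous functions of finitely many such sequences (sums, norms, minima), preserves inequalities that hold for all but finitely many $n$, and equals the ordinary limit if that exists.

For a bounded sequence $x=(x_n)$ in a space $L$ put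
\[
\rho(x)=\inf_{y\in L}\lim_n\|x_n-y\| ,
\]
which measures how far $x$ is from converging along $\mathcal{U}$. It is a seminorm on bounded sequences: add near-optimal points $y$ for two sequences, and rescale $y$ for a multiple. Since $\rho(x)\le\lim_n\|x_n\|$, we have $|\rho(x)-\rho(x')|\le\lim_n\|x_n-x_n'\|$.

\begin{definition}
Let $0\le\theta<1$. A \emph{$\theta$-center} on $L$ is a map $\Lambda$ from the bounded sequences in $L$ to $L$ such that, for all bounded sequences $x,x^1,\dots,x^J$, all scalars $c_1,\dots,c_J$ and all $y\in L$,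
\begin{itemize}
\item[(C1)] $\lim_n\|x_n-y\|\ge\|\Lambda x-y\|+(1-\theta)\rho(x)$;
\item[(C2)] $\big\|\Lambda\big(\sum_lc_lx^l\big)-\sum_lc_l\Lambda x^l\big\|\le4\theta\sum_l|c_l|\rho(x^l)$.
\end{itemize}
\end{definition}

Condition (C1) says that $x_n-y$ consists of a part that converges and a part that escapes, and that their norms almost add; (C2) says that $\Lambda$ is almost linear.

\begin{example}\label{ex:l1}
On $\ell_1$ the coordinatewise limit $\Lambda x$ is a $0$-center, hence a $\theta$-center for every $\theta$. Let $\Pi^m$ be the restriction to the first $m$ coordinates. Then $\|\Pi^m\Lambda x\|\le\sup_n\|x_n\|$ for all $m$, so $\Lambda x\in\ell_1$, and $\Lambda$ is linear. Put $z_n=x_n-\Lambda x$ and $v=\Lambda x-y$. Since $\lim_n\|\Pi^mz_n\|=0$, the number $\lim_n\|z_n+v\|=\|\Pi^mv\|+\lim_n\|(I-\Pi^m)(z_n+v)\|$ differs from $\|v\|+\lim_n\|z_n\|$ by at most $2\|(I-\Pi^m)v\|$. Letting $m\to\infty$, $\lim_n\|x_n-y\|=\|\Lambda x-y\|+\lim_n\|x_n-\Lambda x\|$, which gives (C1) with equality.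

On $c_0$ there is no $\theta$-center with $\theta<\frac12$. For the unit vector basis $x$ we have $\lim_n\|x_n-y\|=\max(1,\|y\|)$ and $\rho(x)=1$; (C1) with $y=0$ gives $\|\Lambda x\|\le\theta$, and then (C1) with $\|y\|=1$ gives $1\ge(1-\theta)+(1-\theta)$.
\end{example}

If $\Gamma\subset L$ is finite and nonempty, then $\lim_n\mathrm{dist}(x_n,\Gamma)=\min_{z\in\Gamma}\lim_n\|x_n-z\|$. Hence
\begin{equation}\label{eq:dist}
\lim_n\mathrm{dist}(x_n,\Gamma)\ge\rho(x),\qquad\lim_n\mathrm{dist}(x_n,\Gamma)\ge\mathrm{dist}(\Lambda x,\Gamma)+(1-\theta)\rho(x).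
\end{equation}

\begin{proposition}\label{prop:compact}
Let $\theta$ be as in \eqref{eq:parameters} and let $L$ be a separable Banach space with a $\theta$-center $\Lambda$. Then every operator $T:A\to L$ is compact.
\end{proposition}

The proof imitates \eqref{eq:model}, with three changes. The norm is replaced by the distance to a finite set $\Gamma$ that absorbs the compact part of $T$. The map $\iota$ in \eqref{eq:P} depends on the tuple in an uncontrolled way, so we let the entries of the tuple run through a sequence $(a_n)$ whose image escapes, and pass to centers in one entry at a time, from the last to the first; the amount $\rho$ that is lost in the $l$-th entry replaces $\|\Pi_l\Phi g_\xi\|$. Finally $\Lambda$ is not linear, so we apply it to the $N$ basis vectors of $G$ and extend linearly; the error is of order $N\theta$ per step, and this dictates the size of $\theta$.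

\begin{proof}
Suppose that $T$ is not compact. Then $TB_A$ is not totally bounded, so the infimum of the radii $R$ such that $TB_A$ is covered by finitely many closed balls of radius $R$ centered in $L$ is a positive number. Dividing $T$ by it, we may assume that it is $1$.

\emph{The set $\Gamma$ and the sequence $(a_n)$.} There is a finite $\Gamma\subset L$ with $\mathrm{dist}(Ta,\Gamma)\le\frac65$ for all $a\in B_A$. On the other hand $TD$ is not covered by finitely many closed balls of radius $\frac45$, for their union is closed and would contain $TB_A$. Let $(y_i)$ be a dense sequence in $L$ (this is where separability is used) and choose $a_n\in D$ with $\|Ta_n-y_i\|>\frac45$ for $i\le n$. Then $\lim_n\|Ta_n-y_i\|\ge\frac45$ for each $i$, and by density $\rho((Ta_n)_n)\ge\frac45$.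

\emph{A tree of linear maps.} For $t=(t_1,\dots,t_l)\in\mathbb{N}^l$, $0\le l\le k$, write $|t|=l$ and $t^\frown n=(t_1,\dots,t_l,n)$; the set $\mathbb{N}^0$ consists of the empty tuple $\emptyset$. For $|t|=k$ let $\iota_t$ be given by \eqref{eq:P} for $(a_{t_1},\dots,a_{t_k})$ and put $\Phi_t=T\iota_t$. For $|t|=k-1,\dots,0$ define the linear map $\Phi_t:G\to L$ by
\[
\Phi_t\chi_\omega=\Lambda\big((\Phi_{t^\frown n}\chi_\omega)_n\big)\qquad(\omega\in\Omega).
\]
This makes sense because, by downward induction on $|t|$,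
\begin{equation}\label{eq:t1}
\mathrm{dist}(\Phi_t\chi_\omega,\Gamma)\le\tfrac65\qquad\text{for all }t\text{ and }\omega .
\end{equation}
Indeed, \eqref{eq:t1} holds for $|t|=k$ as $\iota_t\chi_\omega\in B_A$; if it holds at level $l+1$, the sequences used at level $l$ are bounded, and the second part of \eqref{eq:dist} gives it at level $l$. The first part of \eqref{eq:dist} gives $\rho((\Phi_{t^\frown n}\chi_\omega)_n)\le\frac65$ for $|t|<k$. Put $\eta=\frac{24}5N\theta$. Applying (C2) to $\Phi_{t^\frown n}g=\sum_\omega g(\omega)\Phi_{t^\frown n}\chi_\omega$, we obtain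
\begin{equation}\label{eq:t2}
\big\|\Lambda\big((\Phi_{t^\frown n}g)_n\big)-\Phi_tg\big\|\le4\theta\cdot N\cdot\tfrac65=\eta\qquad(|t|<k,\ g\in B_G).
\end{equation}

\emph{The maps $\Phi_t$ remember the entries that are still fixed.} We claim that
\begin{equation}\label{eq:t3}
\|\Phi_tr_i-\alpha Ta_{t_i}\|\le(k-|t|)\eta\qquad(1\le i\le|t|).
\end{equation}
For $|t|=k$ the left side is $0$. For $i\le|t|<k$ the point $y=\alpha Ta_{t_i}$ does not depend on $n$, so (C1) and the claim for $t^\frown n$ give $\|\Lambda((\Phi_{t^\frown n}r_i)_n)-y\|\le\lim_n\|\Phi_{t^\frown n}r_i-y\|\le(k-|t|-1)\eta$; now use \eqref{eq:t2}.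

\emph{Each level loses a fixed amount.} Let $|t|=l-1$ with $1\le l\le k$. By \eqref{eq:t3} for $t^\frown n$ and $i=l$, $\|\Phi_{t^\frown n}r_l-\alpha Ta_n\|\le(k-1)\eta$ for all $n$, so $\rho((\Phi_{t^\frown n}r_l)_n)\ge\frac45\alpha-(k-1)\eta$. Since $\rho$ is a seminorm and $|\xi_l|=1$, Lemma~\ref{lem:majority} gives
\begin{equation}\label{eq:t4}
\mathbb{E}_\xi\,\rho\big((\Phi_{t^\frown n}g_\xi)_n\big)\ge\rho\big((\Phi_{t^\frown n}\,\mathbb{E}_\xi\xi_lg_\xi)_n\big)=c_k\,\rho\big((\Phi_{t^\frown n}r_l)_n\big)\ge c_k\big[\tfrac45\alpha-(k-1)\eta\big].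
\end{equation}
Let $H(t)=\mathbb{E}_\xi\,\mathrm{dist}(\Phi_tg_\xi,\Gamma)$. By \eqref{eq:dist} and \eqref{eq:t2}, for $|t|<k$ and each $\xi$,
\[
\lim_n\mathrm{dist}(\Phi_{t^\frown n}g_\xi,\Gamma)\ge\mathrm{dist}(\Phi_tg_\xi,\Gamma)-\eta+(1-\theta)\,\rho\big((\Phi_{t^\frown n}g_\xi)_n\big).
\]
Averaging over $\xi$ and using \eqref{eq:t4},
\[
\lim_nH(t^\frown n)\ge H(t)+Q,\qquad Q=(1-\theta)c_k\big[\tfrac45\alpha-(k-1)\eta\big]-\eta .
\]

\emph{The contradiction.} For $|t|=k$ we have $H(t)\le\frac65$, because $\iota_tg_\xi\in B_A$; here $\|\iota_t\|\le1$ is used. By downward induction $H(t)\le\frac65-(k-|t|)Q$ for all $t$, and $H(\emptyset)\ge0$ yields $kQ\le\frac65$. But $kc_k=\gamma_k\le k$, $\alpha\gamma_k\ge2$, $\theta<\frac1{16}$ and $k^2\eta=\frac{24}{5}\cdot\frac1{16}=\frac3{10}$, so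
\[
kQ\ge\tfrac85(1-\theta)-k(k-1)\eta-k\eta>\tfrac32-\tfrac3{10}=\tfrac65 .\qedhere
\]
\end{proof}

\section{An $\mathcal{L}_\infty$-space with a $\theta$-center}\label{sec:L}

Example~\ref{ex:l1} shows the tension: a union of isometric copies of $\ell_\infty^n$ such as $c_0$ may have no center. The freedom that remains is the constant $\lambda$. We build $L$ as the closure of a chain $E_0\subset E_1\subset\cdots$ in which each $E_{m+1}$ is $\frac2\kappa$-isomorphic to a space $\ell_\infty^\nu$, while the part of a vector in $E_m$ and the part outside $E_m$ add almost as in $\ell_1$. The device is to embed $E_m$ in $\ell_\infty^\nu$ by a map that stretches all vectors by a factor of about $1/\kappa$, and then to enlarge the unit ball of $\ell_\infty^\nu$ just enough to make the embedding isometric.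

\subsection*{Construction}
Let $E_0=\mathbb{K}$ and let $E_m$ be given, of finite dimension. Take a finite $\frac12$-net $(e_i)$ of the unit sphere of $E_m$ and functionals $\phi_i$ with $\|\phi_i\|=\phi_i(e_i)=1$; then $\frac12\|e\|\le\max_i|\phi_i(e)|\le\|e\|$. Repeating functionals, we may assume that their number $\nu_m$ exceeds $\dim E_m$. Identify $e\in E_m$ with the vector $\frac2\kappa(\phi_i(e))_i\in\mathbb{K}^{\nu_m}$. If $\|\cdot\|_\infty$ is the maximum norm of $\mathbb{K}^{\nu_m}$, then
\begin{equation}\label{eq:stretch}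
\|e\|\le\kappa\|e\|_\infty\le2\|e\|\qquad(e\in E_m).
\end{equation}
Let $E_{m+1}$ be $\mathbb{K}^{\nu_m}$ with
\begin{equation}\label{eq:norm}
\|g\|'=\inf_{e\in E_m}\big(\|g-e\|_\infty+\|e\|\big).
\end{equation}
This is a seminorm, and $\frac\kappa2\|g\|_\infty\le\|g\|'\le\|g\|_\infty$: take $e=0$ for the upper bound, and use $\|g-e\|_\infty+\|e\|\ge\frac\kappa2(\|g-e\|_\infty+\|e\|_\infty)$ for the lower. So it is a norm, and $d(E_{m+1},\ell_\infty^{\nu_m})\le2/\kappa$. It extends the norm of $E_m$: for $e'\in E_m$ take $e=e'$ to get $\|e'\|'\le\|e'\|$, and note that $\|e'-e\|_\infty+\|e\|\ge\kappa^{-1}\|e'-e\|+\|e\|\ge\|e'\|$. We drop the prime. Let $L_0=\bigcup E_m$ and let $L$ be its completion, a separable infinite-dimensional space.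

\begin{example}
Let $\mathbb{K}=\mathbb{R}$ and identify $e\in E_0$ with $(e/\kappa,0)\in\mathbb{R}^2$, which also satisfies \eqref{eq:stretch}. For $s\ge|t|$ the function $e\mapsto\max(|s-e/\kappa|,|t|)+|e|$ is smallest at $e=\kappa(s-|t|)$, and for $|s|\le|t|$ at $e=0$. So $\|(s,t)\|=\max(|t|,\kappa|s|+(1-\kappa)|t|)$; the unit ball is the hexagon with vertices $(\pm1,\pm1)$ and $(\pm1/\kappa,0)$. In the variable $e=\kappa s$ of $E_0$ the norm lies between $|e|+(1-\kappa)|t|$ and $|e|+|t|$. The points of $E_0$ nearest to $(s,t)$ in the maximum norm are those with $|s-e/\kappa|\le|t|$; they are not unique, but they differ by at most $2\kappa|t|=\theta|t|$ in the norm of $E_0$.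
\end{example}

\begin{lemma}\label{lem:Linfty}
$L$ is an $\mathcal{L}_{\infty,4/\kappa}$-space.
\end{lemma}

\begin{proof}
Let $F\subset L$ have a basis $f_1,\dots,f_J$, with biorthogonal functionals extended to $f_i^*\in L^*$. Choose $m\ge1$ and $f_i'\in E_m$ with $\sum\|f_i^*\|\|f_i-f_i'\|\le\frac13$. The operator $Rx=x+\sum f_i^*(x)(f_i'-f_i)$ satisfies $\|R-I\|\le\frac13$, so it is invertible with $\|R\|\|R^{-1}\|\le\frac43\cdot\frac32=2$, and $Rf_i=f_i'$. Hence $F\subset R^{-1}E_m$ and $d(R^{-1}E_m,\ell_\infty^{\dim E_m})\le2\cdot2/\kappa$.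
\end{proof}

\subsection*{One step down}
We need an analog of the projections $\Pi^m$ of Example~\ref{ex:l1}. A nearest-point map for the maximum norm interacts well with \eqref{eq:norm}. It is not linear, but its failure to be linear is an element of $E_m$ that is controlled in $\|\cdot\|_\infty$, and \eqref{eq:stretch} shrinks it by the factor $\kappa$. For $g\in E_{m+1}$ let $h_m(g)=\min_{e\in E_m}\|g-e\|_\infty$ and let $p_mg\in E_m$ be a point where the minimum is attained. Choosing $p_m$ at one nonzero point of each one-dimensional subspace and rescaling, we arrange that $p_m(cg)=c\,p_mg$; also $h_m(cg)=|c|h_m(g)$. For $g\in E_m$, $h_m(g)=0$ and $p_mg=g$.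

\begin{lemma}\label{lem:onestep}
Let $g,g^1,\dots,g^J\in E_{m+1}$ and $y\in E_m$. Then
\begin{itemize}
\item[(i)] $\|g-y\|\ge\|p_mg-y\|+(1-\theta)h_m(g)$ and $\|g-p_mg\|\le h_m(g)$;
\item[(ii)] $\|p_m(\sum_lg^l)-\sum_lp_mg^l\|\le\theta\sum_lh_m(g^l)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $f=p_mg$ and $g_0=g-f$, so $\|g_0\|_\infty=h_m(g)$. Substituting $f-y+e$ for $e$ in \eqref{eq:norm}, $\|g-y\|=\inf_{e\in E_m}(\|g_0-e\|_\infty+\|f-y+e\|)$. For $e\in E_m$, minimality gives $\|g_0-e\|_\infty\ge\|g_0\|_\infty$, so by \eqref{eq:stretch}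
\[
\|e\|\le\kappa\|e\|_\infty\le\kappa\big(\|g_0-e\|_\infty+\|g_0\|_\infty\big)\le\theta\|g_0-e\|_\infty .
\]
Therefore $\|g_0-e\|_\infty+\|f-y+e\|\ge\|f-y\|+(1-\theta)\|g_0-e\|_\infty\ge\|f-y\|+(1-\theta)h_m(g)$. Also $\|g-f\|\le\|g_0\|_\infty=h_m(g)$.

(ii) Let $g=\sum g^l$, $g_0=g-p_mg$ and $g_0^l=g^l-p_mg^l$. Since $\sum g_0^l\in g+E_m$, we have $\|g_0\|_\infty\le\|\sum g_0^l\|_\infty\le\sum h_m(g^l)$. The vector $e=p_mg-\sum p_mg^l=\sum g_0^l-g_0$ lies in $E_m$ and $\|e\|_\infty\le2\sum h_m(g^l)$, so $\|e\|\le2\kappa\sum h_m(g^l)$.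
\end{proof}

\subsection*{Many steps down}
For $x\in L_0$ and $m\ge0$ choose $s\ge m$ with $x\in E_s$ and put $P_mx=p_mp_{m+1}\cdots p_{s-1}x\in E_m$. This does not depend on $s$, since $p_s$ fixes $E_s$. The map $P_m$ is homogeneous, fixes $E_m$, and $P_i=p_iP_{i+1}$. Let $V_m(x)=\sum_{i\ge m}h_i(P_{i+1}x)$; the terms with $i\ge s$ vanish, $V_m(cx)=|c|V_m(x)$, and $V_m(x)$ is nonincreasing in $m$. It plays the role of the $\ell_1$-norm of the tail $(I-\Pi^m)x$. The danger in composing almost additive maps is that errors feed into later errors; part (iii) shows that the gain in Lemma~\ref{lem:onestep}(i) absorbs this.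

\begin{lemma}\label{lem:multistep}
Let $x,x^1,\dots,x^J\in L_0$ and $y\in E_m$. Then
\begin{itemize}
\item[(i)] $\|x-y\|\ge\|P_mx-y\|+(1-\theta)V_m(x)$;
\item[(ii)] $\|x-P_mx\|\le V_m(x)$ and $\sum_{i\ge0}\|P_{i+1}x-P_ix\|\le V_0(x)\le\|x\|/(1-\theta)$;
\item[(iii)] $\|P_m(\sum_lx^l)-\sum_lP_mx^l\|\le\theta\sum_lV_m(x^l)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let all vectors lie in $E_s$, $s\ge m$. For $m\le i<s$, Lemma~\ref{lem:onestep}(i) with $g=P_{i+1}x$ and $y\in E_m\subset E_i$ gives $\|P_{i+1}x-y\|\ge\|P_ix-y\|+(1-\theta)h_i(P_{i+1}x)$ and $\|P_{i+1}x-P_ix\|\le h_i(P_{i+1}x)$. Summing over $i$ and using $P_sx=x$ gives (i) and the first two inequalities of (ii); the last one is (i) with $m=0$, $y=0$.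

For (iii) let $z=\sum x^l$ and $\delta_i=P_iz-\sum_lP_ix^l\in E_i$, so $\delta_s=0$. Lemma~\ref{lem:onestep}(ii), applied to the sum $P_{i+1}z=\sum_lP_{i+1}x^l+\delta_{i+1}$, gives
\[
\|\delta_i-p_i\delta_{i+1}\|\le\theta\sum_lh_i(P_{i+1}x^l)+\theta h_i(\delta_{i+1}),
\]
and Lemma~\ref{lem:onestep}(i) with $y=0$ gives $\|p_i\delta_{i+1}\|\le\|\delta_{i+1}\|-(1-\theta)h_i(\delta_{i+1})$. Since $\theta\le1-\theta$, we get $\|\delta_i\|\le\|\delta_{i+1}\|+\theta\sum_lh_i(P_{i+1}x^l)$. Sum over $m\le i<s$.
\end{proof}

\begin{proposition}\label{prop:center}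
$L$ has a $\theta$-center.
\end{proposition}

\begin{proof}
\emph{Sequences in $L_0$.} Let $x=(x_n)$ be bounded in $L_0$. By Lemma~\ref{lem:multistep}(i), $\|P_mx_n\|\le\|x_n\|$, so $w_m=\lim_nP_mx_n$ exists in the finite-dimensional space $E_m$. By (ii), for every $m'$,
\[
\sum_{m<m'}\|w_{m+1}-w_m\|=\lim_n\sum_{m<m'}\|P_{m+1}x_n-P_mx_n\|\le\frac{\sup_n\|x_n\|}{1-\theta},
\]
so $\Lambda_0x=\lim_{m\to\infty}w_m$ exists in $L$. The numbers $\lim_nV_m(x_n)$ are finite and nonincreasing in $m$; let $\beta(x)$ be their limit. If $y\in E_{m_0}$ and $m\ge m_0$, then (i) gives $\lim_n\|x_n-y\|\ge\|w_m-y\|+(1-\theta)\lim_nV_m(x_n)$. Letting $m\to\infty$, and extending to $y\in L$ by density (both sides are continuous in $y$),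
\begin{equation}\label{eq:c1}
\lim_n\|x_n-y\|\ge\|\Lambda_0x-y\|+(1-\theta)\beta(x)\qquad(y\in L).
\end{equation}
In particular $\rho(x)\ge(1-\theta)\beta(x)$. From $\|x_n-w_m\|\le V_m(x_n)+\|P_mx_n-w_m\|$ we get $\rho(x)\le\lim_n\|x_n-w_m\|\le\lim_nV_m(x_n)$ for all $m$. Thus
\begin{equation}\label{eq:c2}
\rho(x)\le\beta(x)\le\rho(x)/(1-\theta)\le2\rho(x).
\end{equation}
Applying (iii) to the vectors $c_lx^l_n$, using homogeneity, and taking first $\lim_n$ and then $m\to\infty$,
\begin{equation}\label{eq:c3}
\Big\|\Lambda_0\Big(\sum_lc_lx^l\Big)-\sum_lc_l\Lambda_0x^l\Big\|\le\theta\sum_l|c_l|\beta(x^l)\le2\theta\sum_l|c_l|\rho(x^l).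
\end{equation}

\emph{Sequences in $L$.} For each bounded sequence $x$ in $L$ fix a sequence $\tilde x$ in $L_0$ with $\|x_n-\tilde x_n\|\le1/n$, and put $\Lambda x=\Lambda_0\tilde x$. If $x'$ is any sequence in $L_0$ with $\|x_n-x'_n\|\to0$, then $\lim_n\|x_n-y\|=\lim_n\|x_n'-y\|$ and $\rho(x)=\rho(x')$, so by \eqref{eq:c1} and \eqref{eq:c2} the point $w=\Lambda_0x'$ satisfies
\begin{equation}\label{eq:c4}
\|w-y\|\le\lim_n\|x_n-y\|-(1-\theta)\rho(x)\qquad(y\in L).
\end{equation}
With $x'=\tilde x$ this is (C1). Two points $w,w'$ that satisfy \eqref{eq:c4} have $\|w-w'\|\le2\lim_n\|x_n-y\|-2(1-\theta)\rho(x)$ for every $y$, and so $\|w-w'\|\le2\theta\rho(x)$. For (C2) let $x=\sum c_lx^l$ and $x'=\sum c_l\widetilde{x^l}$. Both $\Lambda x$ and $\Lambda_0x'$ satisfy \eqref{eq:c4}, so $\|\Lambda x-\Lambda_0x'\|\le2\theta\rho(x)\le2\theta\sum|c_l|\rho(x^l)$, and \eqref{eq:c3} gives $\|\Lambda_0x'-\sum c_l\Lambda x^l\|\le2\theta\sum|c_l|\rho(x^l)$.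
\end{proof}

\section{Proof of (b)}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
By Propositions~\ref{prop:compact} and~\ref{prop:center}, every operator $A\to L$ is compact. So an operator $T_0:A_0=\ell_1\to L$ that extends to $A$ is compact.

Conversely, let $T_0$ be compact and let $(f_n)$ be the unit vector basis of $\ell_1$. The set $\{T_0f_n:n\in\mathbb{N}\}$ is relatively compact. For each $j\in\mathbb{N}$ take a finite $2^{-j}$-net of it and let $R_j:\ell_1\to L$ send $f_n$ to a net point within $2^{-j}$ of $T_0f_n$. Then $R_j$ has finite rank and $\|T_0-R_j\|=\sup_n\|(T_0-R_j)f_n\|\le2^{-j}$. With $T_1=R_1$ and $T_j=R_j-R_{j-1}$ for $j\ge2$ we have $T_0=\sum_jT_j$ and $\sum_j\|T_j\|<\infty$. By Lemmas~\ref{lem:E}(i) and~\ref{lem:Linfty}, each $T_j$ extends to $A$ with norm at most $\frac4\kappa\|T_j\|$, and the sum of the extensions extends $T_0$.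

Apply Lemma~\ref{lem:pushout} to $A_0\subset A$ and $B=L$. The map $T_0\mapsto[X_{T_0}]$ from $\mathcal{L}(\ell_1,L)$ to $\mathrm{Ext}(Z,L)$ is linear by (iv), and by (iii) its kernel consists of the operators that extend to $A$, that is, of the compact ones. It therefore embeds $\mathcal{L}(\ell_1,L)/\mathcal{K}(\ell_1,L)$ in $\mathrm{Ext}(Z,L)$. Since $\dim L=\infty$, there is a bounded sequence $(y_n)$ in $L$ with no convergent subsequence, and the operator $f_n\mapsto y_n$ on $\ell_1$ is not compact. Hence the quotient is nonzero and $\mathrm{Ext}(Z,L)\ne0$.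
\end{proof}

\begin{remark}
The order of the choices is $\lambda_0$, then $\alpha$ and $k$, then $\theta$ and $L$. The constant $4/\kappa=128Nk^2$ of Lemma~\ref{lem:Linfty} thus depends on $\lambda_0$, and some dependence cannot be avoided for this $Z$: by (a) and (b), the space $L$ does not have $(E_{\lambda_0})$ in any equivalent norm.
\end{remark}

\begin{thebibliography}{1}

\bibitem{twisted}
\emph{Extending operators into $\mathcal{L}_\infty$ spaces under a twisted light},
\texttt{http://matematicas.unex.es/\textasciitilde{}fcabello/files/printable/42.pdf}.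

\end{thebibliography}
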